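\title{The $a$-value of a fully commutative element is the width of its heap}

\begin{abstract}
We prove that for every Coxeter group $W$ and every fully commutative element $w\in W$, Lusztig's $a$-function takes at $w$ the value $n(w)$, the size of a longest antichain in the heap of $w$. The proof rests on the positivity theorem of Elias and Williamson and uses no boundedness assumption on $W$. We also read off from the heap a distinguished involution in the left cell of $w$, and we show that $w$ lies in the two-sided cell of the product of the labels of any longest antichain.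
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(W,S)$ be a Coxeter system: $W$ is generated by $S$ subject to the relations $(st)^{m_{st}}=1$, where $m_{ss}=1$, $m_{st}=m_{ts}\in\{2,3,\dots,\infty\}$ for $s\ne t$, and relations with $m_{st}=\infty$ are omitted. The number $m_{st}$ is the order of $st$. The set $S$ may be infinite. We write $\ell$ for the length function and $<$ for the Bruhat order. The Hecke algebra $\mathcal{H}$ of $W$ is the algebra over $\mathcal{A}=\mathbb{Z}[v,v^{-1}]$ with basis $\{T_w\}_{w\in W}$ such that $T_xT_y=T_{xy}$ whenever $\ell(xy)=\ell(x)+\ell(y)$, and $(T_s-v)(T_s+v^{-1})=0$ for $s\in S$. Let $\{C_w\}_{w\in W}$ be its Kazhdan--Lusztig basis, recalled in Section~\ref{sec:KL} and normalized so that $C_s=T_s+v^{-1}$, and write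
\[
C_xC_y=\sum_{z\in W}g_{x,y,z}\,C_z,\qquad g_{x,y,z}\in\mathcal{A}.
\]
Lusztig's \emph{$a$-function} assigns to $z\in W$ the maximum $a(z)$ of the degree in $v$ of $g_{x,y,z}$ over all $x,y\in W$. (The maximum exists by Proposition~\ref{prop:aDelta}.) When $W$ is infinite the definition involves infinitely many products, so one would like a formula for $a(z)$ in terms of $z$ alone.

An element $w$ is \emph{fully commutative} if any two of its reduced words are related by moves $st\leftrightarrow ts$ with $m_{st}=2$; let $W_c$ be the set of such elements. The \emph{heap} of a word $t_1t_2\cdots t_k$ in $S$ is the poset on $\{1,\dots,k\}$ generated by the relations $i\prec j$ for $i<j$ such that $t_i=t_j$ or $m_{t_it_j}\ge3$; the \emph{label} of $i$ is $t_i$. For $w\in W_c$ the heaps of all reduced words of $w$ are isomorphic (Lemma~\ref{lem:heap}), and we speak of the heap of $w$. An \emph{antichain} is a set of pairwise incomparable elements, and $n(w)$ denotes the size of a longest antichain in the heap of $w$, that is, the width of the heap. It is conjectured in \cite{Talk} that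
\[
a(w)=n(w)\quad\text{for every Coxeter group $W$ and every $w\in W_c$.}
\]
It is known that $n(w)\le a(w)$ for every $w\in W_c$, and that equality holds when $W$ is a finite or affine Weyl group (J.-Y.~Shi).

Here is why one would guess this formula. One has $C_s^2=(v+v^{-1})C_s$. If $w_I$ is the product of a finite set $I$ of pairwise commuting generators, then $C_{w_I}=\prod_{s\in I}C_s$, so $C_{w_I}^2=(v+v^{-1})^{|I|}C_{w_I}$ and $a(w_I)\ge|I|$. The function $a$ does not decrease when an element is lengthened by multiplication with generators (Proposition~\ref{prop:mono}), so $a(w)\ge|I|$ whenever $w_I$ is a factor of a reduced word of $w$. For $w\in W_c$ such factors correspond to antichains of the heap, and $n(w)$ is the best bound of this kind. Large powers of $v$ also come from braid relations. Let $3\le m=m_{st}<\infty$ and $w=sts\cdots=tst\cdots$ ($m$ letters). The multiplication rule \eqref{eq:KL} gives $T_sC_w=T_tC_w=vC_w$, hence $T_yC_w=v^{\ell(y)}C_w$ for $y\le w$; expanding the first factor of $C_wC_w$ in the basis $\{T_y\}$ shows that $g_{w,w,w}$ has degree $m$. So $a(w)\ge m\ge3$, while the heap of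 the word $sts\cdots$ is a chain, of width $1$. Fully commutative elements are those whose reduced words contain no such factor, and the conjecture says that for them commuting generators account for all of $a(w)$.

The difficulty is the upper bound. Let $\Delta(z)$ be minus the degree of the coefficient of $T_1$ in $C_z$. Positivity gives $a(z)\le\Delta(z)$, but this bound is not the right one: for $m_{st}\ge3$ we have $C_{st}=C_sC_t$, so $\Delta(st)=2$, whereas $n(st)=1$. We therefore pass from $w$ to an element for which the bound is attained. For each $u\in W$ there is exactly one $z\in W$ with $\deg g_{u^{-1},u,z}=\Delta(z)$ (Proposition~\ref{prop:d}); we call it $d_u$. It satisfies $a(u)\le a(d_u)=\Delta(d_u)$.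

\begin{theorem}\label{thm:main}
For every Coxeter group $W$ and every $w\in W_c$ we have $a(w)=n(w)$. Moreover $a(d_w)=n(w)$.
\end{theorem}

The method also identifies $d_w$ and the cells of $w$. Let $\le_L$ be the preorder on $W$ generated by the relations $z\le_Lz'$ for $C_z$ occurring with nonzero coefficient in $C_sC_{z'}$ for some $s\in S$. Define $\le_R$ in the same way with $C_{z'}C_s$, and let $\le_{LR}$ be the preorder generated by both. The classes of the associated equivalence relations $\sim_L$, $\sim_R$, $\sim_{LR}$ are the left, right and two-sided cells. The labels of an antichain $I$ in a heap are distinct and commute; let $w_I$ be their product. A longest antichain $J$ of a finite poset is called \emph{top} if every element of every longest antichain is below or equal to some element of $J$; there is exactly one such $J$ (Lemma~\ref{lem:top}). Let $J$ be the top longest antichain of the heap of $w\in W_c$, and let $w_2$ be the product of the labels of the elements lying strictly above some element of $J$, taken in an order compatible with the heap. Then $w=w_1w_Jw_2$ with lengths adding, for some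 $w_1$, and we set
\[
\iota(w)=w_2^{-1}w_Jw_2 .
\]

\begin{theorem}\label{thm:cells}
Let $W$ be a Coxeter group and $w\in W_c$.
\begin{enumerate}
\item[(1)] $d_w=\iota(w)$. The product $w_2^{-1}w_Jw_2$ is reduced, $\iota(w)\in W_c$ is an involution or $1$, $a(\iota(w))=\Delta(\iota(w))=n(w)$, and $w\sim_L\iota(w)$.
\item[(2)] $w\sim_{LR}w_I$ for every longest antichain $I$ of the heap of $w$.
\item[(3)] If $w'\in W_c$ and $w\le_{LR}w'$, then $n(w)\ge n(w')$. So $n$ is constant on the intersection of $W_c$ with any two-sided cell.
\end{enumerate}
\end{theorem}

\begin{figure}[ht]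
\centering
\begin{tikzpicture}[scale=0.9]
\node (a) at (0,0) {$s_1$}; \node (b) at (2,0) {$s_3$};
\node[draw,circle,inner sep=1pt] (c) at (1,1) {$s_2$};
\node[draw,circle,inner sep=1pt] (d) at (3,1) {$s_4$};
\node (e) at (2,2) {$s_3$};
\draw (a)--(c)--(e)--(d)--(b)--(c);
\node (f) at (7,0) {$s_3$}; \node (i) at (7,2) {$s_3$};
\node[draw,circle,inner sep=1pt] (g) at (6,1) {$s_2$};
\node[draw,circle,inner sep=1pt] (h) at (8,1) {$s_4$};
\draw (f)--(g)--(i)--(h)--(f);
\end{tikzpicture}
\caption{Left: the heap of $w=s_1s_3s_2s_4s_3$ in type $A_4$ ($m_{s_is_j}=3$ if $|i-j|=1$ and $2$ if $|i-j|>1$), with its top longest antichain circled. Right: the heap of $\iota(w)=s_3s_2s_4s_3$, obtained by reflecting the part above the circled antichain.}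
\label{fig:heap}
\end{figure}

For the element $w$ of Figure~\ref{fig:heap} the longest antichains have label sets $\{s_1,s_3\}$, $\{s_1,s_4\}$, $\{s_2,s_4\}$. The theorems give $a(w)=2$, $d_w=s_3s_2s_4s_3$, and $w\sim_{LR}s_1s_3\sim_{LR}s_1s_4\sim_{LR}s_2s_4$.

No boundedness assumption on $W$ is used; the only deep input is the positivity theorem of Elias and Williamson \cite{EW}. The proof bounds $a(d_x)$ by induction on $\ell(x)$. Either a first letter of $x$ can be removed without changing $d_x$ (the star step, Lemma~\ref{lem:star}), or the heap of $x$ can be reflected in its minimal elements to give a reduced word (the mirror lemma, Lemma~\ref{lem:mirror}); in the second case an inclusion--exclusion in the standard basis compares $x$ with shorter elements (Proposition~\ref{prop:key}). Section~\ref{sec:examples} shows both cases by hand.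

\section{The Kazhdan--Lusztig basis and the $a$-function}\label{sec:KL}

Put $\xi=v-v^{-1}$, $[2]=v+v^{-1}$ and $\mathcal{A}_{<0}=v^{-1}\mathbb{Z}[v^{-1}]$, with $\deg0=-\infty$. Then $T_s^2=1+\xi T_s$, so $T_xT_s=T_{xs}$ if $xs>x$ and $T_xT_s=T_{xs}+\xi T_x$ if $xs<x$. Let $L(x)=\{s\in S: sx<x\}$ be the left descent set; $s\in L(x)$ if and only if some reduced word of $x$ begins with $s$.

\subsection*{Standard facts}
A \emph{braid move} replaces a factor $sts\cdots$ of a word by $tst\cdots$, both with $m_{st}<\infty$ letters and $s\ne t$; it is a \emph{commutation} if $m_{st}=2$. By Tits's theorem, a word that is not reduced can be transformed by braid moves into a word with two equal adjacent letters. By Matsumoto's theorem, any two reduced words of an element are related by braid moves.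

The bar involution is the ring automorphism of $\mathcal{H}$ with $\bar v=v^{-1}$ and $\overline{T_x}=T_{x^{-1}}^{-1}$. The element $C_w$ is the unique bar-invariant element of the form $\sum_{y\le w}p_{y,w}T_y$ with $p_{w,w}=1$ and $p_{y,w}\in\mathcal{A}_{<0}$ for $y<w$; put $p_{y,w}=0$ for $y\not\le w$. For $y\le w$ one has $p_{y,w}=v^{\ell(y)-\ell(w)}P_{y,w}(v^2)$, where the Kazhdan--Lusztig polynomial $P_{y,w}$ has constant term $1$. Hence $p_{1,z}\ne0$, so $\Delta(z)=-\deg p_{1,z}$ is finite; and $p_{sx,x}=v^{-1}$ if $sx<x$, since $v^{-1}P_{sx,x}(v^2)\in\mathcal{A}_{<0}$ forces $P_{sx,x}=1$. With $\mu(u,x)\in\mathbb{Z}$ the coefficient of $v^{-1}$ in $p_{u,x}$, the multiplication rule reads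
\begin{equation}\label{eq:KL}
C_sC_x=\begin{cases}[2]\,C_x&\text{if }s\in L(x),\\[2pt] C_{sx}+\displaystyle\sum_{u<x,\ s\in L(u)}\mu(u,x)\,C_u&\text{if }s\notin L(x).\end{cases}
\end{equation}
Each $g_{x,y,z}$ is bar-invariant. Consequently the sign variant of the basis, which up to signs is the image of $\{C_w\}$ under the ring automorphism $v\mapsto-v^{-1}$, $T_x\mapsto T_x$, defines the same function $a$.

If $s_1,\dots,s_k$ are distinct, every subword of $s_1\cdots s_k$ is reduced by Tits's theorem, so $\prod_i(T_{s_i}+v^{-1})$ is bar-invariant and of the required form: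
\begin{equation}\label{eq:distinct}
C_{s_1\cdots s_k}=C_{s_1}\cdots C_{s_k}\qquad(s_1,\dots,s_k\text{ distinct}).
\end{equation}
Inverting the unitriangular matrix $(p_{y,w})$ by induction on length gives
\begin{equation}\label{eq:r}
T_x=\sum_{u}r_{u,x}C_u,\qquad r_{u,x}\in\delta_{u,x}+\mathcal{A}_{<0}.
\end{equation}
Let $\flat$ be the $\mathcal{A}$-linear anti-automorphism $T_x\mapsto T_{x^{-1}}$. It commutes with the bar involution, so $C_x^\flat=C_{x^{-1}}$. Therefore $g_{x,y,z}=g_{y^{-1},x^{-1},z^{-1}}$, $a(z)=a(z^{-1})$, $\Delta(z)=\Delta(z^{-1})$, and $z\le_Rz'$ if and only if $z^{-1}\le_Lz'^{-1}$. Since the $C_s$ generate $\mathcal{H}$, the span of $\{C_u:u\le_Ly\}$ is a left ideal containing $C_y$, so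
\begin{equation}\label{eq:ideal}
g_{x,y,z}\ne0\ \Longrightarrow\ z\le_Ly .
\end{equation}

\begin{theorem}[Elias--Williamson \cite{EW}]\label{thm:EW}
For every Coxeter system, all $p_{y,w}$ and $g_{x,y,z}$ have nonnegative coefficients.
\end{theorem}

If $S$ is infinite, finitely many elements lie in a standard parabolic subgroup of finite rank, whose Kazhdan--Lusztig basis and structure constants are the restricted ones; so this case reduces to finite $S$. We use the theorem in one way only: in a sum of products of such polynomials nothing cancels, so the degree of the sum is the largest degree of a term.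

\subsection*{An upper bound and monotonicity}
Let $\tau:\mathcal{H}\to\mathcal{A}$ take the coefficient of $T_1$. Then $\tau(T_xT_y)=\delta_{xy,1}$. Indeed, induct on $\ell(y)$ and write $y=sy'>y'$. If $xs>x$, then $T_xT_y=T_{xs}T_{y'}$ and the claim follows. If $xs<x$, then $T_xT_y=T_{xs}T_{y'}+\xi T_xT_{y'}$, and the extra term has $\tau=0$: the equality $x=y'^{-1}$ together with $xs<x$ would give $sy'<y'$. Computing $\tau(C_xC_y)$ in the two bases gives
\begin{equation}\label{eq:tau}
\sum_{z}g_{x,y,z}\,p_{1,z}=\tau(C_xC_y)=\sum_bp_{b,x}\,p_{b^{-1},y}\in\delta_{xy,1}+\mathcal{A}_{<0},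
\end{equation}
because $p_{b,x}p_{b^{-1},y}\in\mathcal{A}_{<0}$ unless $b=x$ and $b^{-1}=y$.

\begin{proposition}\label{prop:aDelta}
For all $x,y,z\in W$ we have $\deg g_{x,y,z}\le\Delta(z)$. Hence $a(z)$ is well defined and $a(z)\le\Delta(z)$.
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:EW} each term $g_{x,y,z}p_{1,z}$ on the left of \eqref{eq:tau} has degree at most that of the sum, which is at most $0$.
\end{proof}

\begin{proposition}\label{prop:mono}
If $z\le_{LR}z'$ (in particular if $z\le_Lz'$ or $z\le_Rz'$), then $a(z)\ge a(z')$.
\end{proposition}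

\begin{proof}
Using $\flat$, it suffices to treat $z\ne z'$ with $C_z$ occurring in $C_sC_{z'}$. By \eqref{eq:KL}, $s\notin L(z')$ and $g_{s,z',z}$ is a nonzero integer. Choose $p,q\in W$ with $\deg g_{p,q,z'}=a(z')$.

We claim that $s\notin L(p)$. Otherwise $h=C_pC_q$ satisfies $C_sh=[2]h$. By \eqref{eq:KL}, $C_s\mathcal{H}$ lies in the span of the $C_u$ with $s\in L(u)$. So $[2]h$, and hence $h$, lies in this span, which contradicts $g_{p,q,z'}\ne0$.

Thus all $g_{s,p,u}$ are integers. The coefficient of $C_z$ in $(C_sC_p)C_q=C_s(C_pC_q)$ is
\[
\sum_ug_{s,p,u}\,g_{u,q,z}=\sum_ug_{p,q,u}\,g_{s,u,z}.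
\]
The term $u=z'$ on the right has degree $a(z')$, so by positivity the right side has degree at least $a(z')$. Hence $\deg g_{u,q,z}\ge a(z')$ for some $u$.
\end{proof}

\section{The elements $d_u$}\label{sec:d}

Let $D=\{d\in W:a(d)=\Delta(d)\}$. The constant terms in \eqref{eq:tau} carry more information than the degrees. To record it, define for $d\in D$ the $\mathcal{A}$-bilinear form
\[
(h,h')_d=v^{-a(d)}\cdot\bigl(\text{coefficient of }C_d\text{ in }h^\flat h'\bigr).
\]
Since $C_s^\flat=C_s$, we have $(C_sh,h')_d=(h,C_sh')_d$ for $s\in S$.

\begin{proposition}\label{prop:d}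
\begin{enumerate}
\item[(i)] For each $u\in W$ there is exactly one $z\in W$ with $\deg g_{u^{-1},u,z}=\Delta(z)$. This element $d_u$ lies in $D$, and $d_u\le_Lu$, $a(u)\le a(d_u)$.
\item[(ii)] Let $d\in D$, and put $\varepsilon_d(u)=1$ if $d_u=d$ and $\varepsilon_d(u)=0$ otherwise. Then for all $u,u',x\in W$,
\[
(C_u,C_{u'})_d\in\delta_{u,u'}\,\varepsilon_d(u)+\mathcal{A}_{<0},\qquad (T_x,T_x)_d\in\varepsilon_d(x)+\mathcal{A}_{<0}.
\]
\end{enumerate}
\end{proposition}

\begin{proof}
Apply \eqref{eq:tau} to $C_{u^{-1}}C_{u'}$. The terms $g_{u^{-1},u',z}\,p_{1,z}$ have nonnegative coefficients and degree at most $0$, and their constant terms add up to $\delta_{u,u'}$. A term has nonzero constant term exactly when $\deg g_{u^{-1},u',z}=\Delta(z)$.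

(i) For $u'=u$ exactly one term has nonzero constant term, and that constant term is $1$. For the corresponding $z$ we have $\Delta(z)=\deg g_{u^{-1},u,z}\le a(z)\le\Delta(z)$, so $z\in D$. By \eqref{eq:ideal}, $d_u\le_Lu$, and Proposition~\ref{prop:mono} gives $a(u)\le a(d_u)$.

(ii) Let $N=a(d)=\Delta(d)$. Since $\deg g_{u^{-1},u',d}\le N$, the value $(C_u,C_{u'})_d=v^{-N}g_{u^{-1},u',d}$ lies in $\gamma+\mathcal{A}_{<0}$ for an integer $\gamma\ge0$. The constant term of $g_{u^{-1},u',d}\,p_{1,d}$ is $\gamma c$, where $c\ge1$ is the leading coefficient of $p_{1,d}$. It equals $1$ if $u=u'$ and $d=d_u$, and $0$ otherwise; so the same holds for $\gamma$. Finally $(T_x,T_x)_d=\sum_{u,u'}r_{u,x}r_{u',x}(C_u,C_{u'})_d$, and by \eqref{eq:r} every term other than $u=u'=x$ lies in $\mathcal{A}_{<0}$.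
\end{proof}

\begin{remark}
Every $d\in D$ satisfies $d^2=1$, and we call the elements of $D$ distinguished involutions. Indeed, the degree $a(d)$ is attained by some $g_{u^{-1},u',d}$, so $d=d_u$ by (ii); and $g_{u^{-1},u,z}=g_{u^{-1},u,z^{-1}}$, $\Delta(z)=\Delta(z^{-1})$, so $d_u^{-1}=d_u$ by the uniqueness in (i).
\end{remark}

The second formula in (ii) is the point of the construction: whether $d_x=d$ can be read from the product $T_{x^{-1}}T_x$, which is computed from reduced words alone.

\section{Two small cases}\label{sec:examples}

We have $d_1=1$ with $\Delta(1)=0$, and $d_s=s$ because $C_s^2=[2]C_s$ and $\Delta(s)=1$.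

\begin{example}\label{ex:star}
Let $m_{st}\ge3$ and $x=st$, so $n(x)=1$ and $\Delta(x)=2$. By \eqref{eq:distinct} and \eqref{eq:KL},
\[
C_{x^{-1}}C_x=C_tC_sC_sC_t=[2]\,C_tC_{st}=[2]\,(C_{tst}+C_t),
\]
since $t$ is the only $u<st$ with $t\in L(u)$, and $\mu(t,st)=1$. The coefficient of $C_t$ has degree $1=\Delta(t)$, so $d_x=t$ and $a(x)\le a(t)\le1$. Removing the first letter $s$ uncovered a new left descent $t$ and did not change the element $d$.
\end{example}

\begin{example}\label{ex:mirror}
Let $s_1,s_3$ commute, let $s_2$ commute with neither, and let $x=s_1s_3s_2$, so $n(x)=2$. Removing $s_1$ or $s_3$ uncovers no new left descent. Write $T_i=T_{s_i}$, and compare $x$ with $x_1=s_1s_2$, $x_3=s_3s_2$ and $y=s_2$, all of which have $d=s_2$. Since $T_i^2-1=\xi T_i$,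
\[
T_{x^{-1}}T_x-T_{x_1^{-1}}T_{x_1}-T_{x_3^{-1}}T_{x_3}+T_{y^{-1}}T_y
=T_2(T_1^2-1)(T_3^2-1)T_2=\xi^2\,T_2T_1T_3T_2 .
\]
The word $s_2s_1s_3s_2$ is reduced by Tits's theorem, since the only braid move exchanges $s_1$ and $s_3$. So the right side is $\xi^2T_X$ with $X=s_2s_1s_3s_2$. Let $d=d_x$ and $N=a(d)$. As $x\le_Rs_1s_3$, we have $N\ge a(x)\ge a(s_1s_3)\ge2$, so $d\ne s_2$. Take coefficients of $C_d$ and multiply by $v^{-N}$. By Proposition~\ref{prop:d}(ii) the left side has constant term $1-0-0+0=1$. The right side is $\xi^2v^{-N}r_{d,X}$, whose constant term vanishes unless $N=2$ and $d=X$. Hence $d_x=X$ and $a(x)=a(X)=2$.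

No Kazhdan--Lusztig polynomial was needed. As a check, $C_{x^{-1}}C_x=[2]^2C_{s_2}C_x=[2]^2C_X$, because the only $u<x$ with $s_2\in L(u)$ is $s_2$ and $p_{s_2,x}=v^{-2}$; and $p_{1,X}=v^{-2}\tau(C_{s_2}^2)=v^{-2}+v^{-4}$, so $\Delta(X)=2$.
\end{example}

The general proof shows that every fully commutative element behaves like one of these two. The first behavior needs no full commutativity. We say that $x\in W$ \emph{admits a star step at $s$} if $s\in L(x)$ and $L(sx)\not\subseteq L(x)$.

\begin{lemma}[Star step]\label{lem:star}
If $x$ admits a star step at $s$, then $d_x=d_{sx}$.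
\end{lemma}

\begin{proof}
Put $x'=sx$, choose $t\in L(x')\setminus L(x)$, and let $d\in D$. We show that $\varepsilon_d(x)=\varepsilon_d(x')$. By Proposition~\ref{prop:d}(ii), $(C_{x'},C_x)_d\in\mathcal{A}_{<0}$. Let $\beta$ be its coefficient of $v^{-1}$, which is the constant term of $[2](C_{x'},C_x)_d$. We compute $\beta$ twice.

Since $t\in L(x')$, we have $[2](C_{x'},C_x)_d=(C_tC_{x'},C_x)_d=(C_{x'},C_tC_x)_d$. Since $t\notin L(x)$, $t\in L(x')$ and $\mu(x',x)=1$, rule \eqref{eq:KL} expresses $C_tC_x$ as $C_{x'}$ plus an integer combination of $C_u$ with $u\ne x'$. So $\beta=\varepsilon_d(x')$.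

Since $s\in L(x)$, we have $[2](C_{x'},C_x)_d=(C_{x'},C_sC_x)_d=(C_sC_{x'},C_x)_d$. Since $s\notin L(x')$, the product $C_sC_{x'}$ is $C_x$ plus an integer combination of $C_u$ with $u\ne x$. So $\beta=\varepsilon_d(x)$.
\end{proof}

\section{Heaps and the mirror lemma}\label{sec:heaps}

In a poset $E$, a \emph{filter} is a subset closed under going up, an \emph{ideal} is a subset closed under going down, and $K\subseteq E$ is \emph{convex} if $i\preceq j\preceq k$ with $i,k\in K$ implies $j\in K$. Filters and ideals are convex. A \emph{linear extension} lists all elements of $E$ so that $i$ precedes $j$ whenever $i\prec j$. For $I\subseteq E$ let $E_{\succeq I}$ and $E_{\succ I}$ be the filters of elements lying above or equal to, respectively strictly above, some element of $I$.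

\begin{lemma}\label{lem:heap}
Let $E$ be the heap of a word.
\begin{enumerate}
\item[(i)] Elements with equal or non-commuting labels are comparable. If $j$ covers $i$, their labels are equal or do not commute.
\item[(ii)] The words obtained from the given word by commutations are exactly the words read off along linear extensions of $E$, and each of them has heap $E$.
\item[(iii)] A subset of $E$ is convex if and only if it is consecutive in some linear extension.
\item[(iv)] The positions of a suffix form a filter, on which the induced order is the heap of the suffix. Every filter is the set of last elements of some linear extension. The dual statements hold for prefixes and ideals.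
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The first claim is the definition; for the second, a covering relation must be one of the generating relations.

(ii) In a linear extension, pairs with equal or non-commuting labels appear in the order prescribed by $E$, so the word read off has the same generating relations. Two elements adjacent in a linear extension are either incomparable or form a cover; by (i) they are incomparable exactly when their labels are distinct and commute. So commutations are the exchanges of adjacent incomparable elements. These exchanges preserve linear extensions and connect any two of them: given two different extensions, some pair adjacent in the first is ordered oppositely in the second, this pair is incomparable, and exchanging it reduces the number of oppositely ordered pairs.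

(iii) An element lying between two elements of $K$ in $E$ lies between them in every linear extension, so consecutive sets are convex. Let $K$ be convex and let $B$ be the set of $b\notin K$ lying below some element of $K$. If $b'\prec b\in B$, then $b'\notin K$ by convexity, so $b'\in B$. Thus $B$ and $B\cup K$ are ideals; list $B$, then $K$, then the rest.

(iv) A chain of generating relations that starts in a suffix stays in it. The complement of a filter is an ideal and can be listed first.
\end{proof}

\begin{proposition}\label{prop:crit}
A word is a reduced word of an element of $W_c$ if and only if its heap $E$ satisfies: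
\begin{enumerate}
\item[(a)] no convex chain of $E$ consists of $m$ elements with labels alternating $s,t,s,\dots$, where $3\le m=m_{st}<\infty$;
\item[(b)] no covering relation of $E$ joins two elements with equal labels.
\end{enumerate}
\end{proposition}

\begin{proof}
Let the word be a reduced word of $x\in W_c$. If (b) fails, making the covering pair consecutive gives a reduced word with equal adjacent letters, which is impossible. If (a) fails, making the chain consecutive gives a reduced word of $x$ to which a braid move of length $m_{st}\ge3$ applies. This move changes the subword formed by the letters $s$ and $t$, whereas commutations do not, because $s$ and $t$ do not commute. This contradicts $x\in W_c$.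

Conversely, assume (a) and (b), and consider any word in the commutation class. Equal adjacent letters would form a cover with equal labels. A factor $sts\cdots$ of length $m_{st}\ge3$ would be a chain by Lemma~\ref{lem:heap}(i) and convex by (iii). So neither occurs, and braid moves never leave the commutation class. The word is reduced by Tits's theorem, and by Matsumoto's theorem all reduced words of the element lie in the class.
\end{proof}

Let $x\in W_c$ have heap $E$. The following consequences are used throughout. The reduced words of $x$ are read off along the linear extensions of $E$, so $L(x)$ is the set of labels of minimal elements. Covers and convex chains of a filter $F$ are covers and convex chains of $E$, so $F$ inherits (a) and (b); hence $F$ is the heap of an element $x[F]\in W_c$, given by a suffix of a reduced word of $x$, and $n(x[F])\le n(x)$. If $k$ is minimal with label $s$, then $x[E\setminus\{k\}]=sx$. The element $x^{-1}$ lies in $W_c$ and its heap is the dual of $E$. For an antichain $I$, listing $E\setminus E_{\succeq I}$, then $I$, then $E_{\succ I}$ gives a factorization with lengths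 adding,
\begin{equation}\label{eq:factor}
x=x_1\cdot w_I\cdot x[E_{\succ I}],\qquad x[E_{\succeq I}]=w_I\cdot x[E_{\succ I}].
\end{equation}

\begin{lemma}\label{lem:starheap}
Let $x\in W_c$ have heap $E$, and let $k\in E$ be minimal with label $s$. Then $x$ admits a star step at $s$ if and only if there is $c\in E$ such that $k$ is the only element strictly below $c$.
\end{lemma}

\begin{proof}
Let $t\in L(sx)\setminus L(x)$ and let $c$ be the minimal element of $E\setminus\{k\}$ with label $t$. It is not minimal in $E$, since $t\notin L(x)$. So $k$, and only $k$, lies strictly below $c$.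

Conversely, let $c$ be as stated, with label $t$. Then $c$ is minimal in $E\setminus\{k\}$, so $t\in L(sx)$; and $c$ covers $k$, so $t\ne s$ by (b). If $t\in L(x)$, there is a minimal element $k'\ne c$ with label $t$. It is comparable to $c$, so $k'\prec c$ and $k'=k$, contradicting $t\ne s$.
\end{proof}

In Example~\ref{ex:mirror} the degree count worked because $T_2T_1T_3T_2$ was a single basis element, so that the only powers of $v$ came from $\xi^2$. This can fail: for $m_{st}=4$ and $x=s\cdot ts$, the reflected product is $T_{st}T_sT_{ts}=T_{stst}T_s=T_{tst}+\xi T_{stst}$, with an extra factor $\xi$. That element admits a star step. When no star step is available, every non-minimal element has two incomparable elements below it, and these prevent any cancellation or braid relation across the mirror.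

\begin{lemma}[Mirror lemma]\label{lem:mirror}
Let $x\in W_c$ admit no star step. Let $E$ be its heap, $M$ the set of minimal elements, $Y=E\setminus M$ and $y=x[Y]$, so that $x=w_My$. Then $X=y^{-1}w_My$ lies in $W_c$, the product is reduced, and $T_X=T_{y^{-1}}T_{w_M}T_y$. The heap of $X$ is $P=\overline Y\sqcup M\sqcup Y$, where $M\sqcup Y$ is a filter with the order of $E$ and $\overline Y\sqcup M$ is an ideal with the dual order.
\end{lemma}

\begin{proof}
Every $c\in Y$ lies above at least two elements of $M$. To see this, let $c'\preceq c$ be minimal in $Y$. The elements strictly below $c'$ lie in $M$; there is at least one, and by Lemma~\ref{lem:starheap} there is not exactly one.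

Fix a reduced word of $y$, and let $P$ be the heap of the word formed by its reverse, the labels of $M$, and the word itself; let $\bar c\in\overline Y$ be the mirror image of $c\in Y$. The description of the order on $M\sqcup Y$ and $\overline Y\sqcup M$ is Lemma~\ref{lem:heap}(iv). Suppose $c,e\in Y$ have equal or non-commuting labels. They are equal or comparable in $E$, and two distinct elements $k,k'\in M$ below the smaller one lie below both. Hence
\begin{equation}\label{eq:diamond}
\bar c\prec k\prec e\quad\text{and}\quad\bar c\prec k'\prec e\quad\text{in }P,\qquad k,k'\text{ incomparable}.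
\end{equation}
We verify (a) and (b) for $P$. A cover or convex chain contained in $M\sqcup Y$ or in $\overline Y\sqcup M$ is a cover or convex chain of $E$ or of its dual, and both of these satisfy (a) and (b). Any other cover joins some $\bar c$ to some $e$; if the labels are equal, \eqref{eq:diamond} shows that it is not a cover. Any other chain as in (a) contains some $\bar c$ and some $e$, with labels in $\{s,t\}$, hence equal or non-commuting; by convexity the chain contains the incomparable elements $k,k'$, which is absurd. Proposition~\ref{prop:crit} finishes the proof.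
\end{proof}

\section{The alternating identity and the proof of Theorem~\ref{thm:main}}\label{sec:main}

Keep the notation of Lemma~\ref{lem:mirror}. For $M'\subseteq M$ the set $M'\cup Y$ is a filter; put $x(M')=x[M'\cup Y]=w_{M'}y$, so $x(M)=x$ and $x(M')$ is shorter than $x$ for $M'\ne M$.

\begin{proposition}\label{prop:key}
Let $x\in W_c$ admit no star step, and let $d\in D$ satisfy $a(d)\ge|M|$. Then
\begin{equation}\label{eq:key}
\sum_{M'\subseteq M}(-1)^{|M\setminus M'|}\,\varepsilon_d\bigl(x(M')\bigr)=
\begin{cases}1&\text{if }a(d)=|M|\text{ and }d=X,\\0&\text{otherwise.}\end{cases}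
\end{equation}
\end{proposition}

\begin{proof}
Let $s_k$ be the label of $k\in M$. The $T_{s_k}$ commute, and $T_{x(M')^{-1}}T_{x(M')}=T_{y^{-1}}\bigl(\prod_{k\in M'}T_{s_k}^2\bigr)T_y$. Expanding the product $\prod_{k\in M}(T_{s_k}^2-1)$ and using Lemma~\ref{lem:mirror},
\[
\sum_{M'\subseteq M}(-1)^{|M\setminus M'|}\,T_{x(M')^{-1}}T_{x(M')}
=T_{y^{-1}}\prod_{k\in M}\bigl(T_{s_k}^2-1\bigr)\,T_y
=\xi^{|M|}\,T_{y^{-1}}T_{w_M}T_y=\xi^{|M|}T_X .
\]
Take coefficients of $C_d$ and multiply by $v^{-N}$, where $N=a(d)$:
\[
\sum_{M'\subseteq M}(-1)^{|M\setminus M'|}\bigl(T_{x(M')},T_{x(M')}\bigr)_d=\xi^{|M|}v^{-N}r_{d,X}.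
\]
By Proposition~\ref{prop:d}(ii) the constant term on the left is the left side of \eqref{eq:key}. On the right, $|M|\le N$ gives $\xi^{|M|}v^{-N}\in\delta_{|M|,N}+\mathcal{A}_{<0}$, and $r_{d,X}\in\delta_{d,X}+\mathcal{A}_{<0}$; the constant term of the product is the right side of \eqref{eq:key}.
\end{proof}

\begin{lemma}\label{lem:upper}
For every $x\in W_c$ we have $a(d_x)\le n(x)$.
\end{lemma}

\begin{proof}
Induct on $\ell(x)$. For $x=1$ we have $a(d_1)=\Delta(1)=0$. Let $x\ne1$. If $x$ admits a star step at $s$, then Lemma~\ref{lem:star} and induction give $a(d_x)=a(d_{sx})\le n(sx)\le n(x)$. Otherwise let $d=d_x$ and suppose $a(d)>n(x)$. Since $M$ is an antichain, $|M|\le n(x)<a(d)$, so \eqref{eq:key} holds with right side $0$. For $M'\ne M$, induction gives $a(d_{x(M')})\le n(x(M'))\le n(x)<a(d)$, so $d_{x(M')}\ne d$. The left side of \eqref{eq:key} is therefore $\varepsilon_d(x)=1$, a contradiction.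
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $I$ be a longest antichain of the heap of $w$. By \eqref{eq:factor}, $w$ is obtained from $w_I$ by multiplying with generators on the left and right, the length increasing at each step. If $su>u$, then $C_{su}$ occurs in $C_sC_u$, so $su\le_Lu$; applying $\flat$ gives $us\le_Ru$ if $us>u$. Hence $w\le_{LR}w_I$. By \eqref{eq:distinct}, $C_{w_I}^2=[2]^{|I|}C_{w_I}$, so $a(w_I)\ge|I|=n(w)$. With Propositions~\ref{prop:mono} and~\ref{prop:d}(i) and Lemma~\ref{lem:upper},
\[
n(w)\le a(w_I)\le a(w)\le a(d_w)\le n(w).\qedhere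
\]
\end{proof}

\section{The top antichain and the proof of Theorem~\ref{thm:cells}}\label{sec:cells}

To identify $d_x$ we run the same induction and track what it preserves. In Figure~\ref{fig:heap}, star steps remove the lower $s_3$ and then $s_1$, leaving $s_2s_4s_3$, and Example~\ref{ex:mirror} gives $d_w=s_3s_2s_4s_3$. The part that survives is the filter generated by the top longest antichain. The next lemma explains why.

\begin{lemma}\label{lem:top}
Let $E$ be a finite poset of width $n$.
\begin{enumerate}
\item[(i)] $E$ has exactly one top longest antichain $J$.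
\item[(ii)] $J\subseteq E_{\succeq I}$ for every longest antichain $I$.
\item[(iii)] If $F$ is a filter containing $J$, then $F$ has width $n$, its top longest antichain is $J$, and $F_{\succ J}=E_{\succ J}$.
\item[(iv)] If $k$ is the only element strictly below some $c\in E$, then $k\notin J$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For longest antichains $I,I'$ let $I\vee I'$ and $I\wedge I'$ be the sets of maximal and minimal elements of $I\cup I'$. A chain in $I\cup I'$ has at most two elements, so every element of $I\cup I'$ is maximal or minimal; elements of $I\cap I'$ are both. Hence $|I\vee I'|+|I\wedge I'|\ge|I\cup I'|+|I\cap I'|=2n$, and both antichains have size $n$. Choose a longest antichain $J$ generating an ideal that is maximal under inclusion. For any longest $I$, the ideal generated by $J\vee I$ is the union of those generated by $J$ and $I$, so it equals the ideal generated by $J$. Thus $J$ is top. Two top antichains generate the same ideal, and an antichain is the set of maximal elements of the ideal it generates.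

(ii) Let $j\in J\setminus I$. Since $I\cup\{j\}$ has $n+1$ elements, $j$ is comparable to some $i\in I$. If $j\prec i$, then $j\prec i\preceq j'$ for some $j'\in J$, which is impossible. So $i\prec j$.

(iii) Antichains of $F$ are antichains of $E$, and $J\subseteq F$; so the longest antichains of $F$ are longest in $E$, and $J$ is top among them. The filter $F$ contains $E_{\succ J}$.

(iv) Suppose $k\in J$, so $c\notin J$. An element of $J\setminus\{k\}$ is not below $c$ by hypothesis, and not above $c$ because it would be above $k$. So $(J\setminus\{k\})\cup\{c\}$ is a longest antichain. Then $c\preceq j$ for some $j\in J$, and $k\prec j$, which is impossible.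
\end{proof}

For $x\in W_c$ with heap $E$ and top longest antichain $J$ we have $\iota(x)=x[E_{\succ J}]^{-1}\,w_J\,x[E_{\succ J}]$. By Lemma~\ref{lem:top}(iii),
\begin{equation}\label{eq:restrict}
n(x[F])=n(x)\quad\text{and}\quad\iota(x[F])=\iota(x)\qquad\text{for every filter }F\supseteq J.
\end{equation}

\begin{proposition}\label{prop:iota}
For every $x\in W_c$ we have $d_x=\iota(x)$.
\end{proposition}

\begin{proof}
Induct on $\ell(x)$; for $x=1$ both sides are $1$. Let $x\ne1$ have heap $E$, width $n$ and top longest antichain $J$.

Suppose $x$ admits a star step at $s$, the label of the minimal element $k$. By Lemmas~\ref{lem:starheap} and~\ref{lem:top}(iv), $k\notin J$, so $E\setminus\{k\}$ is a filter containing $J$. Then $d_x=d_{sx}=\iota(sx)=\iota(x)$ by Lemma~\ref{lem:star}, induction and \eqref{eq:restrict}.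

Suppose now that $x$ admits no star step. We apply \eqref{eq:key} to elements $d\in D$ with $a(d)=n\ge|M|$, and first evaluate the terms with $M'\ne M$.
\begin{itemize}
\item If $M'\not\supseteq M\cap J$, pick $j\in(M\cap J)\setminus M'$. By Lemma~\ref{lem:top}(ii) every longest antichain of $E$ contains an element $\preceq j$, which is $j$ itself by minimality. So $n(x(M'))<n$, and Theorem~\ref{thm:main} gives $a(d_{x(M')})<n$. Hence $\varepsilon_d(x(M'))=0$.
\item If $M\cap J\subseteq M'\ne M$, then $M'\cup Y\supseteq J$, so $n(x(M'))=n$ and $d_{x(M')}=\iota(x(M'))=\iota(x)$ by induction and \eqref{eq:restrict}.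
\end{itemize}
Let $R=M\setminus J$. If $R\ne\emptyset$, take $d=\iota(x)$. The second item with $M'=M\cap J$ shows that $d=d_{x(M\cap J)}\in D$, and $a(d)=n$ by Theorem~\ref{thm:main}. The surviving terms of \eqref{eq:key} are those with $M'=M\setminus Q$, $Q\subseteq R$, and their sum is
\[
\varepsilon_d(x)+\sum_{\emptyset\ne Q\subseteq R}(-1)^{|Q|}=\varepsilon_d(x)-1 .
\]
The right side of \eqref{eq:key} is nonnegative, so $\varepsilon_d(x)=1$, that is, $d_x=\iota(x)$.

If $R=\emptyset$, then $M\subseteq J$. Each $j\in J$ is above or equal to a minimal element, which lies in the antichain $J$ and so equals $j$. Thus $J=M$, $E_{\succ J}=Y$ and $\iota(x)=X$. Take $d=d_x$, which has $a(d)=n$ by Theorem~\ref{thm:main}. All terms with $M'\ne M$ fall under the first item, so the left side of \eqref{eq:key} is $1$. Hence $d_x=X=\iota(x)$.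
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cells}]
Let $E$ be the heap of $w$, $n=n(w)$, $Y=E_{\succ J}$, $w_2=w[Y]$ and $d=\iota(w)$.

\emph{Part (1): the element $d$.} By Proposition~\ref{prop:iota}, $d=d_w\in D$, so $\Delta(d)=a(d)=n$ by Theorem~\ref{thm:main}. Also $d^2=1$ because $w_J^2=1$. Let $z=w_Jw_2$, with heap $E_{\succeq J}=J\sqcup Y$. Its set of minimal elements is $J$, which is also its top longest antichain by Lemma~\ref{lem:top}(iii). By Lemmas~\ref{lem:starheap} and~\ref{lem:top}(iv), $z$ admits no star step. Lemma~\ref{lem:mirror} applied to $z$ shows that $w_2^{-1}w_Jw_2$ is reduced and that $d\in W_c$, with heap $P=\overline Y\sqcup J\sqcup Y$.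

\emph{Part (1): $d_d=d$.} Theorem~\ref{thm:main} applied to $d$ gives $n(d)=a(d)=n$, so $J$ is a longest antichain of $P$. Let $J'$ be the top one. By Lemma~\ref{lem:top}(ii), $J'\subseteq P_{\succeq J}=J\sqcup Y$. By (iii), $J'$ is the top longest antichain of the filter $J\sqcup Y$, so $J'=J$ by uniqueness. As $P_{\succ J}=Y$, we get $\iota(d)=w_2^{-1}w_Jw_2=d$, and $d_d=d$ by Proposition~\ref{prop:iota}.

\emph{Part (1): $w\sim_Ld$.} We have $d=d_w\le_Lw$ by Proposition~\ref{prop:d}(i). For the converse we show that $C_w$ occurs in $C_wC_d$. The coefficient of $C_d$ in $(C_{w^{-1}}C_w)C_d=C_{w^{-1}}(C_wC_d)$ is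
\[
\sum_ug_{w^{-1},w,u}\,g_{u,d,d}=\sum_ug_{w^{-1},u,d}\,g_{w,d,u}.
\]
Since $d_w=d$ and $d_d=d=d^{-1}$, both $g_{w^{-1},w,d}$ and $g_{d,d,d}$ have degree $n$. By positivity the left side has degree at least $2n$. Consider a nonzero term on the right. From $g_{w^{-1},u,d}\ne0$ and \eqref{eq:ideal} we get $d\le_Lu$, so $\deg g_{w,d,u}\le a(u)\le a(d)=n$. By Proposition~\ref{prop:d}(ii), $\deg g_{w^{-1},u,d}<n$ unless $u=w$. So only the term $u=w$ can reach degree $2n$. Hence $g_{w,d,w}\ne0$, and $w\le_Ld$ by \eqref{eq:ideal}.

\emph{Part (2).} Let $I$ be a longest antichain of $E$ and $z'=w[E_{\succeq I}]$. By Lemma~\ref{lem:top}(ii) the filter $E_{\succeq I}$ contains $J$, so $n(z')=n$ and $\iota(z')=\iota(w)$ by \eqref{eq:restrict}. Part (1) gives $w\sim_L\iota(w)=\iota(z')\sim_Lz'$. The heap of $z'^{-1}$ is the dual of $E_{\succeq I}$. It has width $n$, and $I$ is its set of maximal elements; so $I$ is its top longest antichain, and nothing lies above $I$. Thus $\iota(z'^{-1})=w_I$, and part (1) gives $z'^{-1}\sim_Lw_I$, that is, $z'\sim_Rw_I^{-1}=w_I$. Hence $w\sim_{LR}w_I$.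

\emph{Part (3).} By Theorem~\ref{thm:main} and Proposition~\ref{prop:mono}, $n(w)=a(w)\ge a(w')=n(w')$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{EW}
Elias and Williamson, \emph{The Hodge theory of Soergel bimodules}, Ann. of Math. \textbf{180} (2014).

\bibitem{Talk}
\emph{The classification of $a(2)$-finite Coxeter groups},
\texttt{https://robertmuth.files.\allowbreak wordpress.com/\allowbreak 2018/11/\allowbreak richardgreen.pdf}.

\end{thebibliography}
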